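# Entire functions of noncommuting variables and Banach algebras with a polynomial identity

## 1. Taylor's algebra, polynomial identities, and Azumaya algebras

All algebras are complex, and norms of Banach algebras are submultiplicative. We fix $n\ge 1$ and write $M_i$ for the algebra of complex $i\times i$ matrices with the operator norm. Let
$$F=\mathbb C\langle X_1,\dots,X_n\rangle=\bigoplus_{k\ge0}F_k$$
be the free unital algebra, graded by degree. A *word* is a monomial of $F$, possibly empty; $|w|$ is the length of $w$. For $p=\sum c_ww$ put $\|p\|_1=\sum|c_w|$. For instance $\|X_1X_2-X_2X_1\|_1=2$.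

**Definition (entire matrix-valued functions).** Let $\Omega=\bigsqcup_{i\ge1}M_i^n$. J. L. Taylor's algebra $\mathcal D(\Omega)$ consists of the families $f=(f_i)_{i\ge1}$ of holomorphic maps $f_i:M_i^n\to M_i$ such that for all $i,j\ge1$, $x\in M_i^n$, $y\in M_j^n$:

- $f_i(sxs^{-1})=sf_i(x)s^{-1}$ for every invertible $s\in M_i$;
- $f_{i+j}(x\oplus y)=f_i(x)\oplus f_j(y)$.

Here $sxs^{-1}$ and $x\oplus y$ are taken coordinatewise. Operations are pointwise. The topology is uniform convergence on compact subsets of each $M_i^n$. The coordinate functions are $X_1,\dots,X_n$.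

*Example.* Every $p\in F$ gives an element of $\mathcal D(\Omega)$ by evaluation, and so does $f_i(x)=\exp(x_1)x_2$ (for $n\ge2$), because power series respect conjugation and direct sums. On the other hand $f_i(x)=\operatorname{tr}(x_1)\,1$ satisfies the first condition but not the second: at $1\oplus 0\in M_2$ it gives the identity matrix, while the second condition demands $1\oplus0$. The transpose $f_i(x)=x_1^{T}$ satisfies the second condition but not the first.

We write $f(x)$ for $f_i(x)$ when the size is clear. For $i\ge1$ and $r>0$ put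
$$\mathbb B_i=\{x\in M_i^n:\|x_j\|\le1\ \text{for all }j\},\qquad \|f\|_{(i),r}=\sup_{x\in r\mathbb B_i}\|f_i(x)\|,\qquad \|f\|_{(i)}=\|f\|_{(i),1},$$
and $\|\cdot\|_{(0)}:=0$. The seminorms $\|\cdot\|_{(i),r}$ are submultiplicative and define the topology. Since $f(x\oplus0)=f(x)\oplus f(0)$, we have $\|f\|_{(i),r}\le\|f\|_{(i+1),r}$. They also increase with $r$. For $p\in F$ we have $\|p\|_{(i)}\le\|p\|_1$, since words have norm at most $1$ on $\mathbb B_i$.

**Definition (polynomial identity).** A unital algebra $B$ is a *PI-algebra* if some nonzero noncommutative polynomial vanishes under all substitutions of elements of $B$. We write $B\le M_i$ if $B$ satisfies all polynomial identities of $M_i$.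

*Example.* Commutative algebras satisfy $YZ-ZY$. In fact $B\le M_1$ holds exactly when $B$ is commutative: an identity of $\mathbb C$ has zero commutative image, so it holds in every commutative algebra.

Two classical facts will be used. Let $s_d(Y_1,\dots,Y_d)=\sum_\sigma\operatorname{sgn}(\sigma)Y_{\sigma(1)}\cdots Y_{\sigma(d)}$ be the standard polynomial.

**Fact A.** $M_r$ satisfies no nonzero identity of degree less than $2r$.

The reason is short. A nonzero constant is not an identity. A nonzero identity of degree $d\ge1$ can be multilinearized to a nonzero multilinear identity of some degree $e$ with $1\le e\le d$; after renaming and scaling, it is $Y_1\cdots Y_e$ plus a combination of the other orderings. If $e\le 2r-1$, substitute the first $e$ members of the staircase $e_{11},e_{12},e_{22},e_{23},\dots,e_{r-1,r},e_{rr}$. A product of these units, each used once, is nonzero only if it is a path which uses every arrow once. One has to use the loop at a vertex before leaving it and can never return, so only the given order survives, and the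 value is nonzero.

**Fact B (Amitsur–Levitzki).** $s_{2i}$ is an identity of $M_i$.

*Non-example.* For $n\ge2$ the algebra $F$ is not PI. Indeed $M_i$ is generated by two matrices (a diagonal one with distinct entries and a cyclic shift), so $F$ maps onto every $M_i$, and by Fact A a nonzero polynomial cannot be an identity of all $M_i$.

**Definition (the ideals $T_i$).** Let $T_i\subset F$ be the ideal of those $p\in F$ that vanish on $M_i^n$, and $T_0:=F$. It is graded, because $p(tx)=\sum_kt^kp_k(x)$ for the homogeneous parts $p_k$. Also $T_i\subset T_r$ for $r\le i$.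

*Example.* $T_1$ is the ideal $K$ generated by commutators, since $F/K=\mathbb C[x_1,\dots,x_n]$. For $n\ge 2$ the polynomial $[[X_1,X_2]^2,X_1]$ lies in $T_2$: a $2\times2$ matrix of trace zero has scalar square by Cayley–Hamilton. By Fact A, a nonzero polynomial of degree less than $2i$ is not in $T_i$; hence $\bigcap_iT_i=0$.

**Definition (Banach Azumaya algebra).** A unital Banach algebra $C$ with center $Z$ is a *Banach Azumaya algebra of rank $i^2$* if $C$ is a finitely generated projective $Z$-module of constant rank $i^2$ and the natural map $C\otimes_ZC^{\mathrm{op}}\to\operatorname{End}_Z(C)$ is an isomorphism. Equivalently (Artin–Procesi), $C\le M_i$ and no nonzero homomorphic image of $C$ satisfies all identities of $M_{i-1}$.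

*Example.* $C=M_2(C(X))$ with $X$ compact Hausdorff. Its center is $Z=C(X)$, it is free of rank $4$, and $e_{ab}\otimes e_{cd}$ acts by $y\mapsto e_{ab}ye_{cd}$. This sends $e_{bc}$ to $e_{ad}$ and all other matrix units to $0$, so the $16$ operators obtained are a $Z$-basis of $\operatorname{End}_Z(C)$.

**Definition (topological subquotient).** A Banach algebra $A_1$ is a *topological subquotient* of a Banach algebra $C$ if it is topologically isomorphic to $D/J$ with the quotient norm, where $D$ is a closed subalgebra of $C$ and $J$ is a closed two-sided ideal of $D$.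

*Example.* With $D$ the upper triangular matrices in $M_2$ and $J=\mathbb Ce_{12}$, we get $\mathbb C\oplus\mathbb C$ as a subquotient of $M_2$.

## 2. Which tuples admit an entire functional calculus

Let $A$ be a unital Banach algebra, $a_1,\dots,a_n\in A$, and let $B$ be the closed subalgebra generated by $1,a_1,\dots,a_n$. We ask when one can insert $a=(a_1,\dots,a_n)$ into every entire function $f\in\mathcal D(\Omega)$. That is, when is there a continuous homomorphism
$$\mathcal D(\Omega)\to A,\qquad 1\mapsto1,\quad X_1\mapsto a_1,\ \dots,\ X_n\mapsto a_n\,?$$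

The paper "A Functional Calculus For Banach PI-Algebras" is the source of the problem. The results given there as known are these. It is necessary that $B$ satisfy a polynomial identity. It is sufficient that $B$ be a topological subquotient of a Banach Azumaya algebra, or that $n=2$ and $B\le M_2$. The conjecture is that the necessary condition is sufficient. These notes prove that **the conjecture is true**.

If $A=0$ everything is trivial, so assume $A\ne0$; then $\|1\|\ge1$. Put
$$\theta:F\to A,\quad\theta(p)=p(a),\qquad\rho_0=\max_j\|a_j\|.$$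

**Theorem 1.** A continuous homomorphism $\mathcal D(\Omega)\to A$ with $1\mapsto1$, $X_j\mapsto a_j$ exists if and only if $B$ satisfies a polynomial identity. It is then unique.

**Theorem 2.** For every $n$ and every nonzero noncommutative polynomial $g$ there are $i\ge1$ and $C'\ge1$, depending only on $n$ and $g$, such that whenever $B$ satisfies $g$, the homomorphism $f\mapsto f(a)$ exists and
$$\|f(a)\|\le C'\,\|1\|\,\sup\{\|f_i(x)\|:x\in M_i^n,\ \|x_j\|\le C'\rho_0\}.$$

In particular $f(a)$ depends only on the single level $f_i$.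

**Theorem 3.** $\mathcal D(\Omega)$ is the completion of $F$ for the family of all submultiplicative seminorms $s$ on $F$ such that $F/\ker s$ is a PI-algebra.

**Theorem 4.** Let $K\subset F$ be the ideal generated by commutators, and suppose $\theta(K)^m=0$. Then level $m$ suffices, with any radius $\rho>\rho_0$: there is $C=C(n,m,\rho_0/\rho)$ with $\|f(a)\|\le C\|1\|\,\|f\|_{(m),\rho}$. For $n\ge2$, $m\ge2$ the level $m$ cannot be replaced by $m-1$.

The optimal level $i$ in Theorem 2 is not determined here for general identities, only in the situation of Theorem 4.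

## 3. One variable, commuting variables, matrices, triangular matrices

**One variable.** Let $n=1$ and $f\in\mathcal D(\Omega)$, $f_1(z)=\sum c_kz^k$. The direct sum condition gives $f_i(x)=\sum c_kx^k$ for diagonal $x$, conjugation gives it for diagonalizable $x$, and density and continuity give it for all $x$. So $\mathcal D(\Omega)$ is the algebra of entire functions of one variable, and $f(a)=\sum c_ka^k$. Cauchy's estimate $|c_k|\le r^{-k}\|f\|_{(1),r}$ gives continuity for any $r>\rho_0$. Level $1$ is enough.

**Commuting $a_j$.** Write $f_1(z)=\sum_\alpha c_\alpha z^\alpha$ on $\mathbb C^n$ and put $f(a)=\sum c_\alpha a^\alpha$. Since $|c_\alpha|\le r^{-|\alpha|}\|f\|_{(1),r}$, we get $\|f(a)\|\le\|1\|(1-\rho_0/r)^{-n}\|f\|_{(1),r}$ for $r>\rho_0$. Again level $1$ is enough.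

**Matrices.** If $A=M_d$, then $f\mapsto f_d(a)$ is the homomorphism, at level $d$. If $A$ has finite dimension $d$, let $\lambda:A\to\operatorname{End}(A)\cong M_d$ be left multiplication, which is injective. The map $f\mapsto f_d(\lambda(a_1),\dots,\lambda(a_n))$ takes values in the closed subspace $\lambda(A)$, because it does so on $F$ and $F$ is dense (Lemma 5 below). Hence it gives a homomorphism into $A$.

**Level 1 is not always enough.** Let $n=2$, $A$ the upper triangular $2\times2$ matrices, $a_1=e_{11}$, $a_2=e_{12}$. Then $p=[X_1,X_2]$ vanishes at level $1$, but $p(a)=e_{12}\ne0$. No estimate $\|p(a)\|\le L\|p\|_{(1),r}$ can hold. The tuple $a$ sees what happens between two diagonal entries, and this off-diagonal information will be the key to the proof.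

## 4. Density of polynomials and the necessity of an identity

The purpose of this section is to reduce questions about $\mathcal D(\Omega)$ to estimates on $F$.

**Lemma 5.** $\mathcal D(\Omega)$ is complete and metrizable, and $F$ is dense in it.

*Proof.* The defining conditions pass to limits that are uniform on compacta, so $\mathcal D(\Omega)$ is complete. Its topology is given by the countably many seminorms $\|\cdot\|_{(i),r}$, $i,r\in\mathbb N$, so it is metrizable. The density is proved in four steps. Let $f\in\mathcal D(\Omega)$.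

**Step 1: intertwining.** The two conditions imply a stronger one. If $x\in M_i^n$, $y\in M_j^n$, $s$ is an $i\times j$ matrix and $x_\nu s=sy_\nu$ for all $\nu$, then
$$f(x)s=sf(y).\tag{1}$$
Indeed
$$\begin{pmatrix}1&s\\0&1\end{pmatrix}\begin{pmatrix}x_\nu&0\\0&y_\nu\end{pmatrix}=\begin{pmatrix}x_\nu&sy_\nu\\0&y_\nu\end{pmatrix},\qquad\begin{pmatrix}x_\nu&0\\0&y_\nu\end{pmatrix}\begin{pmatrix}1&s\\0&1\end{pmatrix}=\begin{pmatrix}x_\nu&x_\nu s\\0&y_\nu\end{pmatrix},$$
so $\begin{pmatrix}1&s\\0&1\end{pmatrix}$ commutes with $x\oplus y$. By the conjugation condition it commutes with $f(x\oplus y)=f(x)\oplus f(y)$, and the same computation reads (1).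

**Step 2: reduction to homogeneous functions.** Put
$$f_i^{(k)}(x)=\frac1{2\pi}\int_0^{2\pi}f_i(\mathrm e^{\mathrm i\vartheta}x)\mathrm e^{-\mathrm ik\vartheta}\,d\vartheta ,$$
the degree-$k$ homogeneous part of the entire map $f_i$. The formula shows that $f^{(k)}=(f^{(k)}_i)_i$ lies in $\mathcal D(\Omega)$. By homogeneity, $\|f^{(k)}\|_{(i),r}=2^{-k}\|f^{(k)}\|_{(i),2r}\le2^{-k}\|f\|_{(i),2r}$. So $\sum_kf^{(k)}$ converges in $\mathcal D(\Omega)$, and its sum is $f$. It is enough to show that every $h\in\mathcal D(\Omega)$ that is homogeneous of degree $k$ lies in $F_k$. For $k=0$, $h_i$ is constant and equals $h_i(0)=h_1(0)1$. Let $k\ge1$.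

**Step 3: the effect of tensoring with a nilpotent.** Let $E$ on $\mathbb C^{k+1}$, with basis $e_0,\dots,e_k$, be $Ee_l=e_{l+1}$ for $l<k$ and $Ee_k=0$. We claim
$$h(x\otimes E)=h(x)\otimes E^k ,\tag{2}$$
where $x\otimes E=(x_1\otimes E,\dots,x_n\otimes E)$. Let $E_t$ be the same operator but with $E_te_k=te_0$. For $t\ne0$ we have $E_t^{k+1}=t$, so $E_t$ is diagonalizable, with eigenvalues $\lambda_0,\dots,\lambda_k$, and $x\otimes E_t$ is similar to $\bigoplus_s\lambda_sx$. Since $h(\lambda_sx)=\lambda_s^kh(x)$, undoing the similarity gives $h(x\otimes E_t)=h(x)\otimes E_t^k$. Let $t\to0$.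

**Step 4: a universal nilpotent tuple produces the coefficients.** Let $V$ be the span of the words of length at most $k$, with $S_jw=X_jw$ if $|w|<k$ and $S_jw=0$ if $|w|=k$. Write $h(S)1=\sum_{|w|\le k}c_ww$. Let $x\in M_i^n$, $\xi\in\mathbb C^i$, and define
$$\Phi:V\to\mathbb C^i\otimes\mathbb C^{k+1},\qquad\Phi(w)=w(x)\xi\otimes E^{|w|}e_0 .$$
Then $(x_j\otimes E)\Phi=\Phi S_j$; for $|w|=k$ both sides vanish on $w$ because $E^{k+1}=0$. By (1) and (2),
$$h(x)\xi\otimes e_k=h(x\otimes E)\Phi(1)=\Phi(h(S)1)=\sum_{|w|\le k}c_w\,w(x)\xi\otimes e_{|w|}.$$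
Comparing the $e_k$-components, $h(x)=\sum_{|w|=k}c_ww(x)$, and the $c_w$ depend neither on $x$ nor on $i$. $\square$

**Necessity in Theorem 1, and uniqueness.** Uniqueness is clear from density. Suppose a continuous homomorphism exists. Since the seminorms increase with $i$ and $r$, there are $i,r,L$ with $\|p(a)\|\le L\|p\|_{(i),r}$ for $p\in F$. Hence
$$T_i\subset\ker\theta.\tag{3}$$
Let $s$ be an identity of $M_i$, in any number of variables (for instance $s_{2i}$). For $p_1,p_2,\ldots\in F$ we have $s(p_1,p_2,\dots)\in T_i$, hence $s(\theta(p_1),\theta(p_2),\dots)=0$. So $s$ is an identity of $\theta(F)$, and by continuity an identity of $B$, the closure of $\theta(F)$.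

## 5. Comparing the coefficient norm with the matrix norm: tame ideals

Now let $B$ be PI. By density we need $\|p(a)\|\le L\|p\|_{(i),r}$ for polynomials. The obvious estimate for $p\in F_k$ is
$$\|p(a)\|\le\|1\|\,\rho_0^k\,\|p\|_1 ,\tag{4}$$
since $\|w(a)\|\le\|1\|\rho_0^k$ for words of length $k$. The first approach is to bound $\|p\|_1$ by $\|p\|_{(i)}$, as we did for $n=1$. It stops at once for $n\ge2$: the ideal $T_i$ is never zero (it contains $s_{2i}(p_1,\dots,p_{2i})$ for all $p_l\in F$, and $F$ is not PI), and for $0\ne p\in T_i$ the right side vanishes while the left does not.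

We may, however, change $p$ modulo $\ker\theta$ before applying (4). By (3) we must eventually find $T_i$ inside $\ker\theta$. Even that does not finish the proof. In one fixed degree $k$, once $T_i\subset\ker\theta$, two norms on a finite-dimensional space are equivalent, but the constant depends on $k$ and we know nothing about its growth. Summation over $k$ requires growth that is at most geometric. The following definition isolates this.

**Definition (tame ideals).** For a graded ideal $\Gamma\subset F$ and $p\in F_k$ put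
$$|p|_\Gamma=\min\{\|p-q\|_1:q\in\Gamma\cap F_k\}.$$
$\Gamma$ is *$i$-tame* if there is $C\ge1$ with $|p|_\Gamma\le C^{k+1}\|p\|_{(i)}$ for all $k\ge0$, $p\in F_k$. *Tame* means $i$-tame for some $i$.

*Example.* Let $\Gamma=K=T_1$. Replacing every word by the ordered monomial with the same commutative image shows that $|p|_K$ is at most the sum of the absolute values of the coefficients of the commutative image of $p$. There are at most $(k+1)^n$ monomials of degree $k$, and Cauchy's estimates on the unit polydisc bound each coefficient by $\|p\|_{(1)}$. So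
$$|p|_K\le(k+1)^n\|p\|_{(1)}\qquad(p\in F_k),\tag{5}$$
and $K$ is $1$-tame with $C=\mathrm e^n$. For instance $|X_1X_2+X_2X_1|_K=2$, because elements of $K$ do not change the commutative coefficient $2$. The zero ideal is $1$-tame for $n=1$, and it is not tame for $n\ge2$ because $T_i\ne0$ for all $i$.

Some immediate consequences. If $\Gamma$ is $i$-tame, then $T_i\subset\Gamma$ (for $p\in T_i\cap F_k$ we get $|p|_\Gamma=0$). If $\Gamma$ is $i$-tame, it is $i'$-tame for all $i'\ge i$, and every graded ideal containing $\Gamma$ is $i$-tame. Finally, $\Gamma$ is $0$-tame if and only if $\Gamma=F$.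

**Lemma 6.** Let $\Gamma\subset\ker\theta$ be a graded ideal with $|p|_\Gamma\le\gamma(k)\|p\|_{(i)}$ for $p\in F_k$, $k\ge0$, where $i\ge1$. Let $r>0$ be such that $S=\sum_k\gamma(k)(\rho_0/r)^k<\infty$ (with $0^0=1$). Then $\theta$ extends uniquely to a continuous homomorphism $\mathcal D(\Omega)\to A$, $f\mapsto f(a)$, and $\|f(a)\|\le S\|1\|\,\|f\|_{(i),r}$.

*Proof.* Let $p\in F_k$ and let $q\in\Gamma\cap F_k$ attain the minimum. Since $q(a)=0$, (4) gives
$$\|p(a)\|=\|(p-q)(a)\|\le\|1\|\rho_0^k|p|_\Gamma\le\|1\|\rho_0^k\gamma(k)\|p\|_{(i)}.$$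
For $p=\sum p_k\in F$, Cauchy's formula gives $r^k\|p_k\|_{(i)}=\|p_k\|_{(i),r}\le\|p\|_{(i),r}$. Summing, $\|p(a)\|\le S\|1\|\,\|p\|_{(i),r}$. By Lemma 5 and completeness of $A$, $\theta$ extends to a continuous linear map with the same bound; it is multiplicative because multiplication is continuous on both sides. $\square$

If $\Gamma\subset\ker\theta$ is $i$-tame with constant $C$, $i\ge1$ and $\rho_0>0$, take $r=2C\rho_0$; then $S\le\sum_kC^{k+1}(2C)^{-k}=2C$. So the goal is now the following: *if $B$ is PI, then $\ker\theta$ contains a tame ideal.*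

## 6. Block triangular evaluation and products of tame ideals

In the $2\times2$ triangular example the kernel of $\theta$ contains $K^2$, and level $1+1$ was right. The general principle is that the product of an $i_1$-tame and an $i_2$-tame ideal is $(i_1+i_2)$-tame. The mechanism has an algebraic part and an analytic part. We begin with the algebraic part.

**The operators.** For $j=1,\dots,n$ define on words
$$\Delta_j:F\to F\otimes F,\qquad\Delta_j(w)=\sum_{w=uX_jv}u\otimes v .$$
Let $\Gamma_1$ be a proper graded ideal; then $\Gamma_1\cap F_0=0$. Let $\varrho:F\to\Gamma_1$ be a graded linear projection onto $\Gamma_1$, so $\varrho|_{\Gamma_1}=\mathrm{id}$ and $\varrho(1)=0$. Put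
$$H_j:F\otimes F\to F,\qquad H_j(u\otimes v)=\big(\varrho(uX_j)-\varrho(u)X_j\big)v .$$
For a word $w=x_1\cdots x_k$ with letters $x_t$ the sum telescopes:
$$\sum_jH_j\Delta_j(w)=\sum_{t=1}^k\big[\varrho(x_1\cdots x_t)-\varrho(x_1\cdots x_{t-1})x_t\big]x_{t+1}\cdots x_k=\varrho(w)-\varrho(1)w=\varrho(w).$$
Hence
$$\sum_jH_j\Delta_j=\varrho.\tag{6}$$
Moreover, for every ideal $\Gamma_2$,
$$H_j(\Gamma_1\otimes F)=0,\qquad H_j(F\otimes\Gamma_2)\subset\Gamma_1\Gamma_2.\tag{7}$$
The first holds because for $u\in\Gamma_1$ we have $\varrho(uX_j)=uX_j=\varrho(u)X_j$. The second holds because $\varrho(uX_j)-\varrho(u)X_j\in\Gamma_1$ always.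

**Reading $\Delta_j$ off a matrix.** For $D=\sum c_{uv}\,u\otimes v\in F\otimes F$, $x\in M_{i_1}^n$, $y\in M_{i_2}^n$ and $z\in M_{i_1\times i_2}$ put
$$D(x,y)[z]=\sum c_{uv}\,u(x)\,z\,v(y).$$
Evaluate $p$ at the $n$-tuple whose $\nu$-th entry is $\begin{pmatrix}x_\nu&\delta_{\nu j}z\\0&y_\nu\end{pmatrix}$. In a word, the $(1,2)$ block of the product picks the off-diagonal entry exactly once, at a letter $X_j$, with $x$'s before it and $y$'s after it. So the $(1,2)$ block of $p$ at this tuple is $(\Delta_jp)(x,y)[z]$.

*Example.* For $p=X_1X_2-X_2X_1$ we have $\Delta_1p=1\otimes X_2-X_2\otimes1$, and the $(1,2)$ block for $j=1$ is $zy_2-x_2z$.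

**The algebraic consequence.** For $i_1,i_2\ge1$ we have
$$T_{i_1+i_2}\subset T_{i_1}T_{i_2}.\tag{8}$$
Let $p\in T_{i_1+i_2}$. Then $D=\Delta_jp$ satisfies $D(x,y)[z]=0$ identically. Write $D\equiv\sum_s\epsilon_s\otimes f_s$ modulo $T_{i_1}\otimes F$ with finitely many $\epsilon_s\in F$ linearly independent modulo $T_{i_1}$. For $\eta,\zeta\in\mathbb C^{i_2}$, $\xi\in\mathbb C^{i_1}$ and $z=\langle\cdot,\zeta\rangle\xi$ we get $\sum_s\langle f_s(y)\eta,\zeta\rangle\,\epsilon_s(x)\xi=0$ for all $x,\xi$. So $\sum_s\langle f_s(y)\eta,\zeta\rangle\epsilon_s\in T_{i_1}$, all coefficients vanish, and $f_s\in T_{i_2}$. Thus $\Delta_jp\in T_{i_1}\otimes F+F\otimes T_{i_2}$. Take $\Gamma_1=T_{i_1}$, $\Gamma_2=T_{i_2}$. Since $p\in T_{i_1}$, (6) and (7) give $p=\varrho(p)=\sum_jH_j\Delta_jp\in T_{i_1}T_{i_2}$.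

Now we repeat this argument with norms. The tool that replaces "linearly independent" is the *Auerbach basis*: every $d$-dimensional normed space has a basis $e_1,\dots,e_d$ of norm-one vectors whose dual basis also has norm one.

**Proposition 7.** Let $\Gamma_1,\Gamma_2$ be graded ideals and $\gamma_1,\gamma_2:\mathbb N\to[1,\infty)$ nondecreasing with $|p|_{\Gamma_1}\le\gamma_1(k)\|p\|_{(i_1)}$ and $|p|_{\Gamma_2}\le\gamma_2(k)\|p\|_{(i_2)}$ for $p\in F_k$, $k\ge0$. Let $r(k)\ge1$ be nondecreasing with $\dim F_k/(T_{i_1}\cap F_k)\le r(k)$. Then for $p\in F_k$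
$$|p|_{\Gamma_1\Gamma_2}\le(1+4\mathrm e nk^2)\,r(k)^2\,\gamma_1(k)\gamma_2(k)\,\|p\|_{(i_1+i_2)}.\tag{9}$$
In particular (take $r(k)=n^k$), if $\Gamma_1$ is $i_1$-tame and $\Gamma_2$ is $i_2$-tame, then $\Gamma_1\Gamma_2$ is $(i_1+i_2)$-tame.

*Proof.* If one of the ideals is $F$, the product is the other ideal and (9) is trivial. So let both be proper. Then $i_1,i_2\ge1$, since $\|\cdot\|_{(0)}=0$; also $T_{i_1}\subset\Gamma_1$, $T_{i_2}\subset\Gamma_2$ and $\Gamma_1\cap F_0=\Gamma_2\cap F_0=0$. For $k=0$ both $|p|_{\Gamma_1\Gamma_2}$ and $\|p\|_{(i_1+i_2)}$ are the absolute value of the scalar $p$. Let $k\ge1$ and $i=i_1+i_2$.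

**Step 1: a projection with controlled norm.** We choose $\varrho$ so that it is bounded for $\|\cdot\|_1$. In each degree $\ell$ let $(e_s)$ be an Auerbach basis of $F_\ell/(\Gamma_1\cap F_\ell)$ with the norm $|\cdot|_{\Gamma_1}$. It has at most $r(\ell)$ elements since $T_{i_1}\subset\Gamma_1$. Let $(e_s^*)$ be the dual basis and $\tilde e_s\in F_\ell$ lifts with $\|\tilde e_s\|_1=1$ (the minimum is attained). Put $\pi p=\sum_se_s^*([p])\tilde e_s$ for $p\in F_\ell$. This is a graded projection with kernel $\Gamma_1$, it is the identity in degree $0$, and $\|\pi p\|_1\le r(\ell)|p|_{\Gamma_1}$. Let $\varrho=1-\pi$. It is a graded projection onto $\Gamma_1$ with $\varrho(1)=0$ and $\|\varrho p\|_1\le2r(\ell)\|p\|_1$ on $F_\ell$. With the $\ell^1$-norm on $F\otimes F$ relative to pairs of words, we get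
$$\|H_j(s)\|_1\le4r(k)\|s\|_1\qquad(s\in F_\ell\otimes F_{k-1-\ell},\ 0\le\ell\le k-1),\tag{10}$$
because $\|\varrho(uX_j)\|_1+\|\varrho(u)X_j\|_1\le2r(\ell+1)+2r(\ell)$ for words $u$ of length $\ell$.

**Step 2: $\Delta_jp$ is small in the matrix sense.** Let $p\in F_k$, $x\in\mathbb B_{i_1}$, $y\in\mathbb B_{i_2}$, $\|z\|\le1$. We use the block tuple above with $z/k$ in place of $z$. Its entries have norm at most $1+1/k$, and the $(1,2)$ block of $p$ there is $\frac1k(\Delta_jp)(x,y)[z]$. By homogeneity of $p$,
$$\|(\Delta_jp)(x,y)[z]\|\le k(1+1/k)^k\|p\|_{(i)}\le\mathrm ek\|p\|_{(i)} .$$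
The scaling by $1/k$ is what keeps the loss polynomial. Write $\Delta_jp=\sum_{\ell=0}^{k-1}D_{j,\ell}$ with $D_{j,\ell}\in F_\ell\otimes F_{k-1-\ell}$. Replacing $x$ by $\mathrm e^{\mathrm i\vartheta}x$ and taking Fourier coefficients in $\vartheta$ gives the same bound for each part:
$$\|D_{j,\ell}(x,y)[z]\|\le\mathrm ek\|p\|_{(i)}.\tag{11}$$

**Step 3: from the sup norm to the coefficient norm.** We replace each $D=D_{j,\ell}=\sum c_{uv}\,u\otimes v$ by something with small $\ell^1$-norm, modulo $\Gamma_1\otimes F+F\otimes\Gamma_2$. Let $b=k-1-\ell$. Let $(\epsilon_s)$ be an Auerbach basis of $F_\ell/(T_{i_1}\cap F_\ell)$ for the norm $\|\cdot\|_{(i_1)}$; it has at most $r(\ell)$ elements. Let $\tilde\epsilon_s\in F_\ell$ be lifts and $(\epsilon_s^*)$ the dual basis. Then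
$$D\equiv\sum_s\tilde\epsilon_s\otimes f_s\quad\text{modulo }T_{i_1}\otimes F,\qquad f_s=(\epsilon_s^*\otimes\mathrm{id})(D)=\sum c_{uv}\,\epsilon_s^*([u])\,v\in F_b .$$

We claim $\|f_s\|_{(i_2)}\le\mathrm ek\|p\|_{(i)}$. The space $F_\ell/(T_{i_1}\cap F_\ell)$ embeds isometrically in $C(\mathbb B_{i_1},M_{i_1})$. By Hahn–Banach extend $\epsilon_s^*$ to a norm-one functional $\lambda_s$ there. Let $y\in\mathbb B_{i_2}$ and let $\eta,\zeta\in\mathbb C^{i_2}$ be unit vectors. Then $\langle f_s(y)\eta,\zeta\rangle=\lambda_s(M)$ with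
$$M(x)=\sum c_{uv}\langle v(y)\eta,\zeta\rangle\,u(x).$$
For a unit vector $\xi\in\mathbb C^{i_1}$ and the rank-one operator $z=\langle\cdot,\zeta\rangle\xi$ of norm $1$ we have $D(x,y)[z]\eta=M(x)\xi$. So $\|M(x)\|\le\mathrm ek\|p\|_{(i)}$ on $\mathbb B_{i_1}$ by (11), and the claim follows.

Now use the hypotheses. Choose $\epsilon_s'\in F_\ell$ with $\epsilon_s'\equiv\tilde\epsilon_s$ modulo $\Gamma_1$ and $\|\epsilon_s'\|_1\le\gamma_1(k)$; this is possible since $\|\tilde\epsilon_s\|_{(i_1)}=1$. Choose $f_s'\in F_b$ with $f_s'\equiv f_s$ modulo $\Gamma_2$ and $\|f_s'\|_1\le\gamma_2(k)\,\mathrm ek\|p\|_{(i)}$. Put $s_{j,\ell}=\sum_s\epsilon_s'\otimes f_s'$. From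
$$\tilde\epsilon_s\otimes f_s-\epsilon_s'\otimes f_s'=(\tilde\epsilon_s-\epsilon_s')\otimes f_s+\epsilon_s'\otimes(f_s-f_s')$$
and $T_{i_1}\subset\Gamma_1$ we obtain
$$D_{j,\ell}-s_{j,\ell}\in\Gamma_1\otimes F+F\otimes\Gamma_2,\qquad\|s_{j,\ell}\|_1\le r(k)\gamma_1(k)\gamma_2(k)\,\mathrm ek\,\|p\|_{(i)}.\tag{12}$$

**Step 4: assembling.** By (6), (7) and (12),
$$p=\pi p+\varrho p=\pi p+\sum_{j,\ell}H_j(D_{j,\ell})\equiv\pi p+\sum_{j,\ell}H_j(s_{j,\ell})\quad\text{modulo }\Gamma_1\Gamma_2 ,$$
and all terms have degree $k$. Here $\|\pi p\|_1\le r(k)|p|_{\Gamma_1}\le r(k)\gamma_1(k)\|p\|_{(i_1)}\le r(k)\gamma_1(k)\|p\|_{(i)}$. The double sum has $nk$ terms, so by (10) and (12) its $\ell^1$-norm is at most $nk\cdot4r(k)\cdot r(k)\gamma_1(k)\gamma_2(k)\,\mathrm ek\|p\|_{(i)}$. Adding the two bounds gives (9).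

For the last statement, $\dim F_k=n^k$, and $(1+4\mathrm enk^2)\,n^{2k}C_1^{k+1}C_2^{k+1}\le C^{k+1}$ for a suitable $C$. $\square$

## 7. A power of $T_N$ inside the kernel

Next we use the identity of $B$. The purpose of the following lemma is to put a power $T_N^m$ into $\ker\theta$. The input is Braun's theorem (A. Braun, *The nilpotency of the radical in a finitely generated PI ring*, J. Algebra 89 (1984)): the Jacobson radical of a finitely generated PI-algebra over the field $\mathbb C$ is nilpotent.

**Lemma 8.** Let $\Gamma\subset F$ be an ideal such that $F/\Gamma$ is PI, and let $N\ge0$ be such that every quotient of $F/\Gamma$ isomorphic to some $M_r$ has $r\le N$. Then $T_N^m\subset\Gamma$ for some $m\ge1$.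

*Proof.* Let $J$ be the Jacobson radical of $F/\Gamma$, the intersection of the kernels of all primitive quotients. By Kaplansky's theorem every primitive quotient is a simple algebra that is finite-dimensional over its center $Z$, a field. The quotient is a finitely generated algebra and a finite module over $Z$, so by Artin–Tate $Z$ is a finitely generated $\mathbb C$-algebra, and $Z=\mathbb C$ by the Nullstellensatz. So the quotient is some $M_r$, and $r\le N$ by hypothesis. The map $F\to M_r$ is evaluation at a point of $M_r^n$, so it kills $T_r\supset T_N$. Hence $T_N$ maps into $J$. By Braun's theorem $J^m=0$ for some $m\ge1$, that is, $T_N^m\subset\Gamma$. (For $N=0$ there are no primitive quotients, so $F/\Gamma=J$ is unital and nilpotent, i.e. $\Gamma=F$.) $\square$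

If $B$ satisfies $g\neq 0$, we will apply this to the ideal generated by the values of $g$ on $F$ and get $T_N^m\subset\ker\theta$ for some $N\ge1$. By (8) this gives $T_{Nm}\subset\ker\theta$, so the algebraic obstruction (3) has disappeared. By Proposition 7, what remains is one analytic statement: *$T_N$ is tame for every $N$.* For $N=1$ this is (5).

## 8. Invariant functions and trace monomials

To see the difficulty for $N\ge2$, regard $p\in F_k$ as a function on $M_N^n$. We want another polynomial $P\in F_k$ with the same values on $M_N^n$ and with $\|P\|_1\le C^{k+1}\|p\|_{(i)}$. Unitary symmetry gives good control of invariant *scalar* functions in terms of traces, as Lemma 9 will show. But traces are not available in $F$: no $p\in F$ equals $\operatorname{tr}(x_1)1$ on $M_2^n$, by the direct sum condition at $1\oplus0$. Sometimes, however, a trace times a polynomial is again a polynomial. On $2\times2$ matrices, $x_1^2=\operatorname{tr}(x_1)x_1-\det(x_1)1$ gives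
$$\operatorname{tr}(x_1)\,[x_1,x_2]=[x_1^2,x_2].$$
The plan is to find a supply of polynomials that absorb all traces (the Capelli polynomials), to treat the part of $p$ generated by them through invariant theory, and to treat the rest by induction on $N$.

Fix $N\ge1$, put $q=N^2$, and let $\mathcal A=\mathbb C[M_N^n]$ be the algebra of polynomial functions.

**Definition (trace monomial).** A *trace monomial* of degree $k$ is a function $x\mapsto\operatorname{tr}u_1(x)\cdots\operatorname{tr}u_r(x)$ on $M_N^n$ with nonempty words $u_l$ of total length $k$ (the constant $1$ if $k=r=0$). For example, $\operatorname{tr}(x_1)\operatorname{tr}(x_1x_2)$ has degree $3$.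

**Lemma 9.** Let $\alpha\in\mathcal A$ be homogeneous of degree $k$, invariant under simultaneous conjugation by the unitary group $U(N)$, with $|\alpha|\le1$ on $\mathbb B_N$. Then $\alpha=\sum_\beta c_\beta\tau_\beta$ with trace monomials $\tau_\beta$ of degree $k$ and $\sum_\beta|c_\beta|\le(\mathrm enN^3)^k$.

*Proof.* The case $k=0$ is trivial; let $k\ge1$.

**Step 1: polarization.** We pass to multilinear forms. Let $\tilde\alpha$ be the symmetric $k$-linear form on $M_N^n$ with $\tilde\alpha(x,\dots,x)=\alpha(x)$. It is $U(N)$-invariant by uniqueness. The polarization formula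
$$\tilde\alpha(x^1,\dots,x^k)=\frac1{2^kk!}\sum_{\varepsilon_1,\dots,\varepsilon_k=\pm1}\varepsilon_1\cdots\varepsilon_k\,\alpha\Big(\sum_l\varepsilon_lx^l\Big)$$
gives $|\tilde\alpha|\le k^k/k!\le\mathrm e^k$ on $\mathbb B_N^k$. With the coordinate inclusions $\iota_j:M_N\to M_N^n$,
$$\alpha(x)=\sum_{(j_1,\dots,j_k)}b_{j_1\dots j_k}(x_{j_1},\dots,x_{j_k}),\qquad b_{j_1\dots j_k}(y_1,\dots,y_k)=\tilde\alpha(\iota_{j_1}y_1,\dots,\iota_{j_k}y_k).$$
There are $n^k$ terms, each a $U(N)$-invariant $k$-linear form on $M_N$ with $|b|\le\mathrm e^k$ when all $\|y_l\|\le1$. Fix one such $b$.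

**Step 2: from the form to an operator.** Let $V=\mathbb C^N$. There is a unique $T\in\operatorname{End}(V^{\otimes k})$ with $b(y)=\operatorname{Tr}(T\,y_1\otimes\cdots\otimes y_k)$, and by invariance and uniqueness $T$ commutes with $g^{\otimes k}$ for $g\in U(N)$. The $N^{2k}$ entries of $T$ are values of $b$ at matrix units, so
$$\|T\|\le\|T\|_{HS}\le N^k\mathrm e^k .$$

**Step 3: writing $T$ in permutation operators.** By Schur–Weyl duality $V^{\otimes k}=\bigoplus_{\lambda\in\Lambda}W_\lambda\otimes S_\lambda$ orthogonally. Here the $S_\lambda$ carry pairwise inequivalent irreducible unitary representations $\rho_\lambda$ of the symmetric group $\mathfrak S_k$, and the $W_\lambda\ne0$ are irreducible and pairwise inequivalent for $U(N)$. So $T=\bigoplus_\lambda1\otimes T_\lambda$ with $\|T_\lambda\|\le\|T\|$, and the permutation operators are $P_\sigma=\bigoplus_\lambda1\otimes\rho_\lambda(\sigma)$. Let $d_\lambda=\dim S_\lambda$; then $\sum_\lambda d_\lambda\le\sum_\lambda d_\lambda\dim W_\lambda=N^k$. Put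
$$c_\sigma=\frac1{k!}\sum_{\lambda\in\Lambda}d_\lambda\operatorname{Tr}\big(T_\lambda\rho_\lambda(\sigma^{-1})\big).$$
Schur orthogonality says $\frac1{k!}\sum_\sigma\rho_\lambda(\sigma^{-1})_{ab}\,\rho_\mu(\sigma)_{cd}=\delta_{\lambda\mu}\delta_{ad}\delta_{bc}/d_\lambda$. Hence
$$\sum_\sigma c_\sigma\rho_\mu(\sigma)_{cd}=\sum_{\lambda}d_\lambda\sum_{a,b}(T_\lambda)_{ba}\cdot\frac{\delta_{\lambda\mu}\delta_{ad}\delta_{bc}}{d_\lambda}=(T_\mu)_{cd}$$
for all $\mu\in\Lambda$, that is, $T=\sum_\sigma c_\sigma P_\sigma$. Since $|\operatorname{Tr}(T_\lambda\rho_\lambda(\sigma^{-1}))|\le d_\lambda\|T\|$,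
$$|c_\sigma|\le\frac1{k!}\sum_\lambda d_\lambda^2\,\|T\|\le\frac{N^{2k}}{k!}\|T\|,\qquad\sum_\sigma|c_\sigma|\le N^{2k}\cdot N^k\mathrm e^k=(\mathrm eN^3)^k .$$
The factor $1/k!$ cancels the number of permutations; this is why the growth stays geometric.

**Step 4: traces.** $\operatorname{Tr}(P_\sigma\,y_1\otimes\cdots\otimes y_k)$ is a product over the cycles of $\sigma$ of traces of products of the $y$'s. Substituting $y_l=x_{j_l}$ gives a trace monomial of degree $k$. Summing over the $n^k$ forms $b$ gives the bound $(\mathrm enN^3)^k$. $\square$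

## 9. Division with geometric bounds in all degrees

Next we need coefficients: if an equivariant $h$ lies in the module generated by $g_1,\dots,g_M$, we want $h=\sum\alpha_jg_j$ with invariant $\alpha_j$ and bounds that grow geometrically in the degree. Linear algebra in each degree separately gives no such control. Treating all degrees at once in the Fréchet space of entire functions does.

A map $h:M_N^n\to M_N$ is *$U(N)$-equivariant* if $h(uxu^*)=uh(x)u^*$ for $u\in U(N)$; elements of $F$ give examples.

**Lemma 10.** Let $g_1,\dots,g_M\in\mathcal A\otimes M_N$ be homogeneous $U(N)$-equivariant polynomial maps $M_N^n\to M_N$. There is $C\ge1$ such that every $U(N)$-equivariant $h\in\sum_j\mathcal Ag_j$, homogeneous of degree $k$, can be written $h=\sum\alpha_jg_j$ with $\alpha_j\in\mathcal A$ homogeneous of degree $k-\deg g_j$ (zero if this is negative), $U(N)$-invariant, and $\sup_{\mathbb B_N}|\alpha_j|\le C^{k+1}\sup_{\mathbb B_N}\|h\|$.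

*Proof.* Let $\mathcal O$ be the Fréchet algebra of entire functions on $M_N^n$ and
$$\Phi:\mathcal O^M\to\mathcal O\otimes M_N\cong\mathcal O^q,\qquad\Phi(\alpha)=\sum_j\alpha_jg_j .$$

**Step 1: the image of $\Phi$ is closed.** This is needed for the open mapping theorem. Let $\underline{\mathcal O}$ be the sheaf of holomorphic functions on $M_N^n$, and $\mathcal S\subset\underline{\mathcal O}^q$ the image of the sheaf map $\underline{\mathcal O}^M\to\underline{\mathcal O}^q$ given by the $g_j$. By Oka's theorem $\mathcal S$ and the kernel $\mathcal K$ of this map are coherent. By Cartan's Theorem B, $H^1(\mathcal K)=0$, so the exact sequence $0\to\mathcal K\to\underline{\mathcal O}^M\to\mathcal S\to0$ shows that $\operatorname{im}\Phi$ is the space of all global sections of $\mathcal S$. By Cartan's closure theorem, if sections of a coherent subsheaf of $\underline{\mathcal O}^q$ converge locally uniformly to an element of $\mathcal O^q$, the limit is again a section of the subsheaf. (These theorems are in Hörmander, *An Introduction to Complex Analysis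 in Several Variables*, Ch. 6–7, and Grauert–Remmert, *Theory of Stein Spaces*, Ch. V.) So $\operatorname{im}\Phi$ is closed in $\mathcal O^q$, hence a Fréchet space.

**Step 2: the open mapping theorem.** $\Phi:\mathcal O^M\to\operatorname{im}\Phi$ is open. So the image of $\{\alpha:\max_j\sup_{\mathbb B_N}|\alpha_j|<1\}$ contains $\{h\in\operatorname{im}\Phi:\sup_{R\mathbb B_N}\|h\|<\delta\}$ for some $R\ge1$ and $0<\delta\le1$. With $L=1/\delta$, scaling gives
$$\inf\{\max_j\sup_{\mathbb B_N}|\alpha_j|:\Phi(\alpha)=h\}\le L\sup_{R\mathbb B_N}\|h\|\qquad(h\in\operatorname{im}\Phi).$$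
For $h\ne0$ the right side is positive. So each $h\in\operatorname{im}\Phi$ is $\Phi(\alpha)$ with $\sup_{\mathbb B_N}|\alpha_j|\le2L\sup_{R\mathbb B_N}\|h\|$ (take $\alpha=0$ if $h=0$).

**Step 3: homogeneity turns $R$ into $R^k$.** Let $h$ be homogeneous of degree $k$. Replace $\alpha_j$ by its homogeneous component of degree $k-\deg g_j$, or by $0$ if this is negative. The relation $h=\sum\alpha_jg_j$ persists (compare parts of degree $k$), the suprema over $\mathbb B_N$ do not increase, and the $\alpha_j$ are now polynomials. Since $\sup_{R\mathbb B_N}\|h\|=R^k\sup_{\mathbb B_N}\|h\|$, we get $\sup_{\mathbb B_N}|\alpha_j|\le2LR^k\sup_{\mathbb B_N}\|h\|$. Take $C=\max(2L,R)$.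

**Step 4: invariance by averaging.** By equivariance, for $u\in U(N)$
$$h(x)=u^*h(uxu^*)u=\sum_j\alpha_j(uxu^*)\,u^*g_j(uxu^*)u=\sum_j\alpha_j(uxu^*)\,g_j(x).$$
Averaging over $U(N)$ makes the $\alpha_j$ invariant. The suprema over $\mathbb B_N$ do not increase, since $\mathbb B_N$ is $U(N)$-invariant. $\square$

## 10. Capelli polynomials absorb traces

**Definition (Capelli ideal).** For tuples of words $v=(v_1,\dots,v_q)$ and $w=(w_0,\dots,w_q)$ let
$$c(v;w)=\sum_{\sigma\in\mathfrak S_q}\operatorname{sgn}(\sigma)\,w_0v_{\sigma(1)}w_1v_{\sigma(2)}\cdots v_{\sigma(q)}w_q\in F,\qquad\|c(v;w)\|_1\le q!.$$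
The linear span $I_N$ of all $c(v;w)$ is a graded two-sided ideal, because multiplication by words is absorbed by $w_0$ and $w_q$. Put $\Gamma_N=T_N+I_N$.

*Example.* For $N=1$ we have $q=1$ and $c(v;w)=w_0v_1w_1$, so $I_1=\Gamma_1=F$.

**Lemma 11 (absorption).** A trace monomial with $r$ factors times $c(v;w)$ agrees on $M_N^n$ with a homogeneous element of $F$, of the same total degree, with $\|\cdot\|_1\le N^rq!$.

*Proof.* Let $c$ be multilinear and alternating in $q$ arguments from a $q$-dimensional space, and $L$ an endomorphism of that space. Then $c(\mathrm e^{tL}v_1,\dots,\mathrm e^{tL}v_q)=\det(\mathrm e^{tL})\,c(v_1,\dots,v_q)$, and differentiation at $t=0$ gives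
$$\sum_{l=1}^qc(v_1,\dots,Lv_l,\dots,v_q)=\operatorname{tr}(L)\,c(v_1,\dots,v_q).$$
Apply this to the $q$-dimensional space $M_N$, with the values $v_l(x)$ as arguments, the $w_l(x)$ fixed, and $L$ left multiplication by $u(x)$ for a word $u$. Here $\operatorname{tr}L=N\operatorname{tr}u(x)$. So on $M_N^n$
$$\operatorname{tr}(u)\,c(v;w)=\frac1N\sum_{l=1}^qc(v_1,\dots,uv_l,\dots,v_q;w).$$
The right side again involves only words. Iterating $r$ times gives $q^r$ Capelli polynomials with coefficient $N^{-r}$, and $N^{-r}q^rq!=N^rq!$. $\square$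

The next lemma says what is lost when we work modulo Capelli polynomials. Only a power of $T_{N-1}$ matters, and this makes an induction possible.

**Lemma 12.** $T_{N-1}^m\subset\Gamma_N$ for some $m\ge1$.

*Proof.* $F/\Gamma_N$ satisfies the identities of $M_N$, since the values of such identities on $F$ lie in $T_N$. In particular it satisfies $s_{2N}$ (Fact B), so it is PI, and a quotient $M_r$ of it has $2r\le2N$ by Fact A. By multilinearity, $F/\Gamma_N$ also satisfies the Capelli identity
$$\sum_\sigma\operatorname{sgn}(\sigma)w_0v_{\sigma(1)}w_1\cdots v_{\sigma(q)}w_q=0$$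
for arbitrary elements $v_l,w_l$. This excludes $r=N$, since the Capelli polynomial is not an identity of $M_N$. To see that, enumerate the matrix units as $e_{a_1b_1},\dots,e_{a_qb_q}$ and substitute
$$v_l=e_{a_lb_l},\qquad w_0=e_{1a_1},\qquad w_l=e_{b_la_{l+1}}\ (1\le l<q),\qquad w_q=e_{b_q1}.$$
In the term of $\sigma$, the unit $v_{\sigma(l)}$ stands between a unit with second index $a_l$ and a unit with first index $b_l$. So the term is nonzero only if $a_{\sigma(l)}=a_l$ and $b_{\sigma(l)}=b_l$ for all $l$, i.e. $\sigma=1$, and the value is $e_{11}$. Hence $r\le N-1$ for every quotient $M_r$ of $F/\Gamma_N$, and Lemma 8 with $N-1$ applies. $\square$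

## 11. Tameness of every $T_N$

**Proposition 13.** For every $N\ge0$ the ideal $T_N$ is tame.

*Proof.* We use induction on $N$. $T_0=F$ is $0$-tame. Let $N\ge1$ and let $T_{N-1}$ be tame.

**Step 1: $\Gamma_N$ is tame.** By Proposition 7 all powers $T_{N-1}^m$ are tame. By Lemma 12, $\Gamma_N$ contains one of them, so $\Gamma_N$ is tame: there are $i\ge N$ and $C_1\ge1$ with
$$|p|_{\Gamma_N}\le C_1^{k+1}\|p\|_{(i)}\qquad(p\in F_k).$$

**Step 2: finitely many Capelli functions.** By the Hilbert basis theorem, the $\mathcal A$-submodule of $\mathcal A\otimes M_N$ generated by the functions $c(v;w)$ is generated by finitely many of them, $g_j=c(v^{(j)};w^{(j)})$, $j=1,\dots,M$. These are homogeneous and $U(N)$-equivariant. We may take $M\ge1$ and $g_j\neq 0$ unless all $c(v;w)$ vanish on $M_N^n$. In that exceptional case (which occurs for $n=1$, $N\ge2$, since the powers of one matrix span at most $N<q$ dimensions) $I_N\subset T_N$, so $\Gamma_N=T_N$ and Step 1 already finishes the induction step.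

**Step 3: splitting $p$.** Let $p\in F_k$. Write $p=p'+e$ with $p'\in F_k$, $\|p'\|_1\le C_1^{k+1}\|p\|_{(i)}$ and $e\in\Gamma_N\cap F_k$. Then, since $N\le i$,
$$\|e\|_{(N)}\le\|p\|_{(N)}+\|p'\|_1\le2C_1^{k+1}\|p\|_{(i)} .$$
The part $p'$ is already good. It remains to replace $e$ by a polynomial with the same values on $M_N^n$ and small coefficients.

**Step 4: rewriting $e$ on $M_N^n$.** As a function on $M_N^n$, $e$ is equivariant, homogeneous of degree $k$, and lies in $\sum_j\mathcal Ag_j$, because the $T_N$-part of $e$ vanishes there. By Lemma 10, $e=\sum\alpha_jg_j$ on $M_N^n$ with invariant homogeneous $\alpha_j$ of degree $k-\deg g_j$ and $\sup_{\mathbb B_N}|\alpha_j|\le C_2^{k+1}\|e\|_{(N)}$, where $C_2\ge1$ is independent of $k$ and $p$. By Lemma 9, $\alpha_j=\sum_\beta c_{j\beta}\tau_\beta$ with $\sum_\beta|c_{j\beta}|\le(\mathrm enN^3)^kC_2^{k+1}\|e\|_{(N)}$, where each $\tau_\beta$ has degree $k-\deg g_j$ and hence at most $k$ factors. By Lemma 11 each $\tau_\beta g_j$ agrees on $M_N^n$ with an element of $F_k$ of norm at most $N^kq!$.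 Altogether there is $P\in F_k$ with $P=e$ on $M_N^n$ and
$$\|P\|_1\le M\,q!\,N^k(\mathrm enN^3)^kC_2^{k+1}\|e\|_{(N)} .$$

**Step 5: conclusion.** We have $p-(p'+P)=e-P\in T_N\cap F_k$. Therefore
$$|p|_{T_N}\le\|p'\|_1+\|P\|_1\le C_1^{k+1}\|p\|_{(i)}+2M\,q!\,(\mathrm enN^4)^k(C_1C_2)^{k+1}\|p\|_{(i)}\le C^{k+1}\|p\|_{(i)}$$
with $C=C_1+2M\,q!\,\mathrm enN^4C_1C_2$, independent of $k$ and $p$. So $T_N$ is $i$-tame. $\square$

## 12. Existence of the calculus, the uniform bound, and the completion of $F$

**Proof of Theorems 1 and 2.** Uniqueness and necessity were proved in Section 4. Let $B$ satisfy $g\ne0$ of degree $d$.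

**Step 1: a power of $T_N$ in the kernel.** Let $\Gamma_g\subset F$ be the ideal generated by all values of $g$ on $F$. Then $F/\Gamma_g$ satisfies $g$, and $\Gamma_g\subset\ker\theta$, because $g$ vanishes on $\theta(F)\subset B$. Put $N=\max(1,\lfloor d/2\rfloor)$. By Fact A every quotient $M_r$ of $F/\Gamma_g$ has $2r\le d$, so $r\le N$. By Lemma 8,
$$T_N^m\subset\Gamma_g\subset\ker\theta$$
with $m$ depending only on $n$ and $g$. (The ideal $\Gamma_g$ need not be graded, but $T_N^m$ is.)

**Step 2: tameness.** By Propositions 13 and 7, the graded ideal $T_N^m$ is $i$-tame for some $i\ge1$ with some constant $C$, where $i$ and $C$ depend only on $n$ and $g$.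

**Step 3: the estimate.** If $\rho_0>0$, Lemma 6 with $\Gamma=T_N^m$ and $r=2C\rho_0$ shows that the homomorphism exists and
$$\|f(a)\|\le2C\,\|1\|\,\|f\|_{(i),2C\rho_0} .$$
So Theorem 2 holds with $C'=2C$. If $\rho_0=0$, then all $a_j=0$ and $f\mapsto f_1(0)1$ is the homomorphism; the estimate is trivial because $\|f_i(0)\|=|f_1(0)|$. This proves Theorem 2 and the sufficiency in Theorem 1. $\blacksquare$

**Proof of Theorem 3.** We show that the family of seminorms in the theorem induces on $F$ exactly the topology of $\mathcal D(\Omega)$.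

**Step 1: the topology of $\mathcal D(\Omega)$ is among them.** The map $F\to\mathcal D(\Omega)$ is injective, since a nonzero polynomial of degree less than $2i$ is not in $T_i$ (Fact A). The topology induced on $F$ is defined by the submultiplicative seminorms $\|\cdot\|_{(i),r}$, and $F/\ker\|\cdot\|_{(i),r}=F/T_i$ is PI, as it satisfies the identities of $M_i$.

**Step 2: every such seminorm is continuous.** Let $s$ be a submultiplicative seminorm with $F/\ker s$ PI. If $s=0$ there is nothing to prove. Otherwise let $A$ be the completion of $F/\ker s$. It is a nonzero unital Banach algebra generated by $1$ and the images $a_j$ of the $X_j$, so $B=A$, and $A$ is PI by continuity. Theorem 2 gives $s(p)=\|p(a)\|\le L\|p\|_{(i),r}$ for some $L,i$ and some $r>0$. So $s$ is continuous on $F$ for the topology of $\mathcal D(\Omega)$.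

Since $\mathcal D(\Omega)$ is complete and $F$ is dense in it (Lemma 5), $\mathcal D(\Omega)$ is the completion. $\blacksquare$

## 13. Nilpotent commutator ideals: level $m$ exactly

For $\theta(K)^m=0$ neither Braun's theorem nor Sections 8–11 are needed. Proposition 7 alone gives the answer, with polynomial growth, and this is why any radius $\rho>\rho_0$ is allowed.

**Proof of Theorem 4.**

**Step 1: polynomial bounds.** We claim that $|p|_{K^m}\le Q_m(k)\|p\|_{(m)}$ for $p\in F_k$, with a nondecreasing polynomial $Q_m\ge1$. For $m=1$ this is (5), with $Q_1(k)=(k+1)^n$. For $m\ge2$ apply Proposition 7 with $\Gamma_1=K$, $i_1=1$, $\Gamma_2=K^{m-1}$, $i_2=m-1$. Since $F_k/(T_1\cap F_k)$ is the space of commutative polynomials of degree $k$, we may take $r(k)=(k+1)^n$, and we get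
$$Q_m(k)=(1+4\mathrm enk^2)(k+1)^{2n}\,Q_1(k)\,Q_{m-1}(k).$$

**Step 2: the estimate.** If $\theta(K)^m=0$, then $K^m\subset\ker\theta$. Lemma 6 with $\Gamma=K^m$ and $r=\rho>\rho_0$ gives $\|f(a)\|\le C\|1\|\,\|f\|_{(m),\rho}$ with $C=\sum_kQ_m(k)(\rho_0/\rho)^k<\infty$.

**Step 3: level $m-1$ is too low.** Let $n\ge2$, $m\ge2$. Let $A$ be the algebra of upper triangular $m\times m$ matrices, $a_1$ diagonal with distinct entries, $a_2=\sum_{l}e_{l,l+1}$, and $a_j=0$ for $j>2$. Then $\theta(F)=B=A$: interpolation in $a_1$ gives all $e_{ll}$, then $e_{l,l+1}=e_{ll}a_2$, and products give all $e_{lj}$ with $l\le j$. Commutators of upper triangular matrices are strictly upper triangular, so $\theta(K)^m=0$.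

Choose $p_1,\dots,p_{2m-2}\in F$ whose $\theta$-images are
$$e_{11},\ e_{12},\ e_{22},\ e_{23},\ \dots,\ e_{m-1,m-1},\ e_{m-1,m}.$$
By Fact B, $s_{2m-2}$ is an identity of $M_{m-1}$, so $p=s_{2m-2}(p_1,\dots,p_{2m-2})\in T_{m-1}$. As in Fact A, only the given order of these matrix units has a nonzero product, so $\theta(p)=e_{1m}\ne0$. Hence $\|p\|_{(m-1),r}=0$ for all $r$ while $p(a)\ne0$, and no estimate $\|p(a)\|\le L\|p\|_{(m-1),r}$ can hold. For $m=2$ this is the phenomenon of the triangular example in Section 3. $\blacksquare$
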